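
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Quasisimilarity and the closed similarity orbit\\ of the unilateral shift}


\begin{abstract}
Let $S$ be the unilateral shift. We answer in the negative the question whether every operator $T$ in the norm closure of the similarity orbit of $S$ has arbitrarily small compact perturbations that are quasisimilar to $S$. For the operator $T_0(f_1,f_2,f_3)=z(f_1+f_2,\,f_2+f_3,\,f_3)$ on $L^2\oplus L^2\oplus H^2$, which lies in this closure, no compact perturbation of any size is quasisimilar to $S$. The obstruction is the linear growth of powers of a Jordan block, which survives passage to the Calkin algebra. Counterexamples exist for every essential spectrum that occurs in the closed orbit, and they are dense in it. For essentially normal operators in the closed orbit the answer is positive.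
\end{abstract}

\section{The question and the results}

Let $\mathcal H$ be a separable infinite-dimensional complex Hilbert space; all operators are bounded. The \emph{similarity orbit} of an operator $A$ is
\[
\mathcal S(A)=\{XAX^{-1}: X\text{ invertible}\},
\]
and $\overline{\mathcal S(A)}$ is its norm closure. Two operators $A$ and $B$ are \emph{quasisimilar}, written $A\sim_{qs}B$, if there are bounded operators $X,Y$, each injective with dense range, such that
\[
XA=BX\qquad\text{and}\qquad AY=YB .
\]
Similar operators are quasisimilar, and $\sim_{qs}$ is an equivalence relation, since a product of injective operators with dense range is again of this kind. Operators on different separable infinite-dimensional spaces are compared after a unitary identification of the spaces.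

Let $S$ be the unilateral shift. We realize it as multiplication by $z$ on the Hardy space $H^2\subset L^2=L^2(\mathbb T)$ of the unit circle $\mathbb T$, with orthonormal basis $e_n=z^n$, $n\ge0$. The following question is posed in \cite{HJM}.

\begin{question}\label{q}
Suppose that $T\in\overline{\mathcal S(S)}$ and $\epsilon>0$. Is there a compact operator $K$ with $\|K\|<\epsilon$ such that $T-K\sim_{qs}S$?
\end{question}

To see what is at stake, recall that $\sigma_e(A)$ is the spectrum of the image $\pi(A)$ of $A$ in the Calkin algebra, that is, the set of $\lambda$ for which $A-\lambda$ is not Fredholm. An operator $B$ is \emph{quasitriangular} if there are finite-rank orthogonal projections $P_n$ increasing strongly to $I$ with $\|(I-P_n)BP_n\|\to0$, and \emph{biquasitriangular} if $B$ and $B^*$ are both quasitriangular. A direct sum of operators on finite-dimensional spaces is biquasitriangular (let the $P_n$ be sums of blocks), and so is every normal operator. The following theorem is due to Agler, Franks and Herrero.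

\begin{theorem}[Agler, Franks, Herrero]\label{afh}
Let $T$ be a biquasitriangular operator such that $\sigma(T)=\sigma_e(T)$ and $\sigma(T)\cup\mathbb T$ is connected. Then for every $\epsilon>0$ there is a compact operator $K$ with $\|K\|<\epsilon$ such that $S\oplus T+K\sim_{qs}S$.
\end{theorem}

So quasisimilarity, helped by a small compact operator, absorbs large summands next to $S$. Norm limits of operators similar to $S$ also create such summands: Lemma~\ref{points} below shows that $S\oplus bI\in\overline{\mathcal S(S)}$ for $|b|=1$. Moreover every $T\in\overline{\mathcal S(S)}$ has the same spectral shape as the operators $S\oplus T$ in Theorem~\ref{afh}: its essential spectrum is connected and contains $\mathbb T$, and off it the index function is that of $S$ (Proposition~\ref{spectra}). If $T\in\mathcal S(S)$, then $K=0$ works; if $T=S\oplus bI$ with $|b|=1$ and $I$ of infinite rank, Theorem~\ref{afh} gives $K$. One is led to guess that the answer is yes. It is no.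

\begin{theorem}\label{main}
Let $\mathcal M=L^2\oplus L^2\oplus H^2$ and
\[
T_0(f_1,f_2,f_3)=z\,(f_1+f_2,\;f_2+f_3,\;f_3).
\]
Then $T_0\in\overline{\mathcal S(S)}$, and for every compact operator $K$, of any norm, $T_0-K$ is not quasisimilar to $S$.
\end{theorem}

The second assertion is a case of a general obstruction, Theorem~\ref{obstruction}. No condition on essential spectrum and index separates the good operators from the bad ones:

\begin{theorem}\label{gamma}
The essential spectra of operators in $\overline{\mathcal S(S)}$ are exactly the compact connected sets $\Gamma\subset\mathbb C$ with $\Gamma\supseteq\mathbb T$. For every such $\Gamma$,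
\begin{enumerate}
\item[(a)] there is $T_\Gamma\in\overline{\mathcal S(S)}$ with $\sigma_e(T_\Gamma)=\Gamma$ such that no compact perturbation of $T_\Gamma$ is quasisimilar to $S$;
\item[(b)] there is $T\in\overline{\mathcal S(S)}$ with $\sigma_e(T)=\Gamma$ for which the answer to Question~\ref{q} is yes for every $\epsilon>0$.
\end{enumerate}
\end{theorem}

The index function is not mentioned because it is determined by $\Gamma$ (Proposition~\ref{spectra}). Nor is the bad set small:

\begin{theorem}\label{dense}
$\overline{\mathcal S(T_0)}=\overline{\mathcal S(S)}$. Hence the set of $T\in\overline{\mathcal S(S)}$ having no compact perturbation quasisimilar to $S$ is dense in $\overline{\mathcal S(S)}$, and so is its complement in $\overline{\mathcal S(S)}$.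
\end{theorem}

On the positive side, recall that $T$ is \emph{essentially normal} if $T^*T-TT^*$ is compact.

\begin{theorem}\label{positive}
If $T\in\overline{\mathcal S(S)}$ is essentially normal, or similar to an essentially normal operator, then for every $\epsilon>0$ there is a compact operator $K$ with $\|K\|<\epsilon$ and $T-K\sim_{qs}S$.
\end{theorem}

Section~\ref{idea} explains the mechanism and how it leads to $T_0$. Sections~\ref{membership} and~\ref{obst} prove Theorem~\ref{main} using only textbook facts. Sections~\ref{secgamma}--\ref{secpos} prove the other three theorems and use in addition the published theorems quoted there.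

Two simple facts are used throughout.
\begin{enumerate}
\item[(F1)] If $A\in\overline{\mathcal S(B)}$ and $B\in\overline{\mathcal S(C)}$, then $A\in\overline{\mathcal S(C)}$, because $\overline{\mathcal S(C)}$ is closed and similarity invariant.
\item[(F2)] If $A\in\overline{\mathcal S(B)}$, then $A\oplus C\in\overline{\mathcal S(B\oplus C)}$: if $X_nBX_n^{-1}\to A$, conjugate $B\oplus C$ by $X_n\oplus I$.
\end{enumerate}

\section{Bounded orbits and Jordan blocks}\label{idea}

This section is motivation, except for formulas \eqref{orbits} and \eqref{corr} and the notation \eqref{VN}, which are used in Section~\ref{obst}.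

\subsection*{What quasisimilarity provides}
Suppose $XA=SX$ and $AY=YS$, and put $y_n=Ye_n$, $v_n=X^*e_n$. These sequences are bounded, and
\begin{equation}\label{orbits}
Ay_n=YSe_n=y_{n+1},\qquad A^*v_n=X^*S^*e_n=v_{n-1}\quad(v_{-1}:=0).
\end{equation}
Moreover $XYS=XAY=SXY$, so with $h=XYe_0$ we have $XYe_n=S^nh$ and
\begin{equation}\label{corr}
\langle y_n,v_{n+l}\rangle=\langle XYe_n,e_{n+l}\rangle=\langle S^nh,S^ne_l\rangle=\langle h,e_l\rangle\qquad(n,l\ge0).
\end{equation}
The correlations of the two orbits do not depend on $n$, and if $X$ and $Y$ are injective they are not all zero, since $h\ne0$. They can be read off from large $n$ alone. There $y_n$ and $v_{n+l}$ run through weakly null sequences, which compact operators map to norm-null ones; so only the class of $A$ modulo compact operators should matter. We therefore look for an operator $A$ for which bounded orbits of $A$ and bounded backward orbits of $A^*$, as in \eqref{orbits}, are forced to be asymptotically orthogonal.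

\subsection*{The smallest case}
Write $J_k=I+N_k$ for the Jordan block of size $k$, where $N_k$ is the nilpotent matrix with ones on the superdiagonal, and let $U$ be multiplication by $z$ on $L^2$. Take $A=U\otimes J_2$, that is,
\[
A(a,b)=z(a+b,b)\quad\text{on }L^2\oplus L^2,\qquad A^*(c,d)=\bar z(c,c+d),
\]
and consider two-sided bounded sequences with $Ay_j=y_{j+1}$, $A^*v_j=v_{j-1}$ for $j\in\mathbb Z$. If $y_j=(a,b)$ and $v_j=(c,d)$, then for $k\ge0$
\[
y_{j+k}=A^ky_j=z^k(a+kb,\,b),\qquad v_{j-k}=A^{*k}v_j=\bar z^{\,k}(c,\,d+kc).
\]
Boundedness forces $b=0$ and $c=0$. Hence $y_j\in L^2\oplus0$ and $v_j\in0\oplus L^2$, and \emph{all} the correlations $\langle y_i,v_j\rangle$ vanish. Without the Jordan block nothing of the sort holds: for $A=U$ the sequences $y_j=v_j=z^j$ have $\langle y_j,v_j\rangle=1$.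

\subsection*{The choice of $T_0$}
The operator $U\otimes J_2$ cannot be in $\overline{\mathcal S(S)}$, since at the points of $\mathbb D=\{|z|<1\}$ it has index $0$ where $S$ has index $-1$. In general let $A=D(I+N)$, where $D$ is unitary modulo compact operators and $N$ is nilpotent and commutes with $D$. The computation above suggests that, asymptotically, bounded orbits of $A$ lie in $\ker N$ and those of $A^*$ in $\ker N^*$; the correlations vanish if
\[
\ker N\perp\ker N^*,
\]
which, when $N$ is a direct sum of Jordan blocks $N_k$, says that \emph{no block has length one}. This excludes $S\oplus(U\otimes J_2)$. To obtain index $-1$ we combine blocks $S\otimes J_a$, of index $-a$ at the points of $\mathbb D$, with blocks $S^*\otimes J_b$, of index $b$. With all lengths at least $2$ the total of the $b$'s is not $0$ (otherwise the $a$'s would have total $1$), so it is at least $2$ and the total of the $a$'s is at least $3$. The most economical choice is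
\[
(S\otimes J_3)\oplus(S^*\otimes J_2).
\]
Up to unitary equivalence and a finite-rank operator this is $T_0$. Indeed, split $L^2=H^2_-\oplus H^2$, where $H^2_-$ has the basis $\bar z,\bar z^2,\dots$. Multiplication by $z$ sends $\bar z^k$ to $\bar z^{k-1}$; so up to the rank-one coupling $\bar z\mapsto1$ it is $S^*\oplus S$. In $T_0$ the three analytic parts form a chain of length $3$ and the two antianalytic parts a chain of length $2$. The form with $L^2\oplus L^2\oplus H^2$ is the one for which membership in $\overline{\mathcal S(S)}$ is easy. On $L^2\oplus H^2$ the operator $z(f_1+f_2,f_2)$ would not do: there the antianalytic chain has length one.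

We fix the notation
\begin{equation}\label{VN}
V=U\oplus U\oplus S,\qquad N(f_1,f_2,f_3)=(f_2,f_3,0)\qquad\text{on }\mathcal M,
\end{equation}
so that $VN=NV$, $N^3=0$ and $T_0=V(I+N)$.

\subsection*{What a compact perturbation changes}
For $K=0$ one intertwiner suffices: if $T_0Y=YS$ and $Ye_0=(f_1,f_2,f_3)$, then
\[
Ye_n=T_0^nYe_0=z^n\Bigl(f_1+nf_2+\tbinom n2f_3,\;f_2+nf_3,\;f_3\Bigr)
\]
is bounded only if $f_3=0$ and then $f_2=0$, so $Y$ maps into $L^2\oplus0\oplus0$ and does not have dense range. For $T_0-K$ one can only expect that $Ye_n$ is \emph{asymptotically} in this subspace, which does not contradict dense range. This is why both intertwiners, through \eqref{corr}, are needed. To make asymptotic statements exact we shall pass in Section~\ref{obst} to a limit space on which compact operators act as $0$.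

\section{$T_0$ lies in the closed similarity orbit}\label{membership}

The plan is to attach to $S$ spectrum on $\mathbb T$, then collect it into two copies of $U$, then insert the Jordan block. For the first step recall the Szeg\H{o} kernels $k_\lambda(z)=(1-\bar\lambda z)^{-1}$, $\lambda\in\mathbb D$: $\langle f,k_\lambda\rangle=f(\lambda)$ for $f\in H^2$, $\|k_\lambda\|^2=(1-|\lambda|^2)^{-1}$ and $S^*k_\lambda=\bar\lambda k_\lambda$. Put $\hat k_\lambda=k_\lambda/\|k_\lambda\|$. Let $I_d$ denote the identity on a space of dimension $d\le\infty$.

\begin{lemma}\label{points}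
For $b\in\mathbb T$ and $1\le d\le\infty$, $S\oplus bI_d\in\overline{\mathcal S(S)}$. Hence $S\oplus b_1I_{d_1}\oplus\dots\oplus b_mI_{d_m}\in\overline{\mathcal S(S)}$ for all $b_i\in\mathbb T$ and $1\le d_i\le\infty$.
\end{lemma}

\begin{proof}
We compress $S$ to a space spanned by kernels at points of $\mathbb D$ near $b$, so sparse that the kernels are almost orthogonal. Let $0<\eta<1$, $\delta_k=\eta\,400^{-k}$ and $\lambda_k=b(1-\delta_k)$ for $0\le k<d$. If $j>i$, then
\[
|1-\bar\lambda_i\lambda_j|=1-(1-\delta_i)(1-\delta_j)=\delta_i+\delta_j(1-\delta_i)\ge\delta_i,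
\]
and $1-|\lambda_k|^2\le2\delta_k$ for all $k$, so
\[
|\langle\hat k_{\lambda_i},\hat k_{\lambda_j}\rangle|=\frac{\sqrt{(1-|\lambda_i|^2)(1-|\lambda_j|^2)}}{|1-\bar\lambda_i\lambda_j|}\le2\sqrt{\delta_j/\delta_i}=2\cdot20^{-|i-j|}.
\]
By symmetry the outer bound holds for all $i\ne j$. In each row of the Gram matrix the off-diagonal entries have absolute sum at most $4\sum_{m\ge1}20^{-m}=4/19<1$. By the Schur test the Gram matrix differs from $I$ by an operator of norm at most $4/19$, so it is bounded and invertible. Thus $\{\hat k_{\lambda_k}\}$ is a Riesz basis of its closed span $\mathcal K$: the image of an orthonormal basis under an invertible operator.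

The space $\mathcal K$ is $S^*$-invariant, and $S^*|\mathcal K$ is similar to $\operatorname{diag}(\bar\lambda_k)$. Therefore its adjoint $C=P_{\mathcal K}S|\mathcal K$ is similar to $\operatorname{diag}(\lambda_k)$. The space $\mathcal K^\perp=\{f\in H^2:f(\lambda_k)=0\text{ for all }k\}$ is $S$-invariant, and it is nonzero: as $\sum(1-|\lambda_k|)<\infty$, it contains the Blaschke product with zeros $\lambda_k$. By Beurling's theorem $S'=S|\mathcal K^\perp$ is unitarily equivalent to $S$. With respect to $\mathcal K\oplus\mathcal K^\perp$,
\[
S=\begin{pmatrix}C&0\\Z&S'\end{pmatrix},\qquad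
(I\oplus tI)\,S\,(I\oplus tI)^{-1}=\begin{pmatrix}C&0\\tZ&S'\end{pmatrix}\qquad(t>0).
\]
As $t\to0$ we get $C\oplus S'\in\overline{\mathcal S(S)}$, hence $S\oplus\operatorname{diag}(\lambda_k)\in\overline{\mathcal S(S)}$. Since $\|\operatorname{diag}(\lambda_k)-bI_d\|\le\eta$ and $\eta$ is arbitrary, the first claim follows. The second follows by induction: by (F2) the operator with $m$ extra summands is in the closed similarity orbit of the one with $m-1$, and (F1) applies.
\end{proof}

\begin{proposition}\label{member}
$T_0\in\overline{\mathcal S(S)}$.
\end{proposition}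

\begin{proof}
\emph{Step 1: $S\oplus U\oplus U\in\overline{\mathcal S(S)}$.} Partition $\mathbb T$ into finitely many nondegenerate arcs $I_1,\dots,I_m$ of length less than $\eta$ and choose $b_j\in I_j$. The functions in $L^2\oplus L^2$ that vanish off $I_j$ form an infinite-dimensional reducing subspace of $U\oplus U$, on which $U\oplus U$ is within $\eta$ of $b_jI$. Hence $U\oplus U$ is within $\eta$ of $\bigoplus_jb_jI_\infty$, and Lemma~\ref{points} gives the claim as $\eta\to0$.

\emph{Step 2: $T_0\in\overline{\mathcal S(S\oplus U\oplus U)}$.} The matrix of $I+N$ is a single Jordan block; separating its eigenvalues makes it diagonalizable. Let $a_1,a_2,a_3\in\mathbb T$ be distinct with $|a_i-1|<\eta$, and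
\[
F=\begin{pmatrix}a_1&1&0\\0&a_2&1\\0&0&a_3\end{pmatrix},\qquad
G=\begin{pmatrix}1&1&1\\0&a_2-a_1&a_3-a_1\\0&0&(a_3-a_1)(a_3-a_2)\end{pmatrix}.
\]
The columns of $G$ are eigenvectors of $F$, so $G^{-1}FG=\operatorname{diag}(a_1,a_2,a_3)$. A constant upper triangular matrix maps $\mathcal M=L^2\oplus L^2\oplus H^2$ into itself, since each new coordinate is a combination of the same coordinate and later ones, and $H^2\subset L^2$. This applies to $F$, $G$ and $G^{-1}$. So $F$ acts on $\mathcal M$, $G$ is invertible on $\mathcal M$, and both commute with $V$, which is multiplication by $z$. The operator $T_F=VF$ satisfies $\|T_F-T_0\|\le\max|a_i-1|<\eta$, and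
\[
G^{-1}T_FG=V\operatorname{diag}(a_1,a_2,a_3)=a_1U\oplus a_2U\oplus a_3S .
\]
For $|a|=1$ the unitary $(Wf)(z)=f(az)$ on $L^2$ maps $H^2$ onto itself and satisfies $WU=aUW$, so $aU$ and $aS$ are unitarily equivalent to $U$ and $S$. Hence $T_F\in\mathcal S(U\oplus U\oplus S)$. Let $\eta\to0$.

The proposition follows from Steps 1 and 2 by (F1).
\end{proof}

\section{The obstruction}\label{obst}

\begin{theorem}\label{obstruction}
Let $A=D(I+N)+(\text{compact})$ on $\mathcal H$, where the operators
\[
D^*D-DD^*,\qquad DN-ND,\qquad N^p\ \ (\text{for some }p\ge2),\qquad (I-N^*N)(I-NN^*)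
\]
are compact. If $X,Y$ are bounded operators with $XA=SX$ and $AY=YS$, then $XY=0$. In particular $A$ is not quasisimilar to $S$.
\end{theorem}

The last statement follows from the first, since $XY$ is injective when $X$ and $Y$ are.

\subsection*{The limit space}
The relations in the hypothesis hold only modulo compact operators, and the orbits \eqref{orbits} are one-sided, while the argument of Section~\ref{idea} wants exact relations and, since $D$ need not be unitary, two-sided orbits. Both are supplied by looking along weakly null sequences.

Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. On the vector space of bounded weakly null sequences in $\mathcal H$ the formula $\langle(x_n),(x_n')\rangle=\lim_{\mathcal U}\langle x_n,x'_n\rangle$ is a semi-inner product. Let $\hat{\mathcal H}$ be the completion of the quotient by null vectors, and write $[(x_n)]$ for the class of $(x_n)$. An operator $B$ on $\mathcal H$ maps bounded weakly null sequences to such sequences, and $\hat B[(x_n)]=[(Bx_n)]$ defines an operator on $\hat{\mathcal H}$ with $\|\hat B\|\le\|B\|$. The map $B\mapsto\hat B$ is a unital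 $*$-homomorphism; $(B^*)\hat{\ }=\hat B^*$ holds because $\langle Bx_n,x_n'\rangle=\langle x_n,B^*x_n'\rangle$. It annihilates compact operators, since these map weakly null sequences to norm-null ones. Therefore
\[
\hat A=\hat D(1+\hat N),\quad \hat D\text{ normal},\quad \hat D\hat N=\hat N\hat D,\quad\hat N^p=0,\quad(1-\hat N^*\hat N)(1-\hat N\hat N^*)=0 .
\]
By Fuglede's theorem $\hat N$ commutes with $\hat D^*$ and with the spectral projections of $\hat D$.

Let $X,Y$ be as in Theorem~\ref{obstruction}. Put $e_m=0$ for $m<0$ and, for all $j\in\mathbb Z$,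
\[
\hat y_j=[(Ye_{n+j})_n],\qquad\hat v_j=[(X^*e_{n+j})_n].
\]
The sequences are bounded and weakly null, $\|\hat y_j\|\le\|Y\|$ and $\|\hat v_j\|\le\|X\|$. Finitely many values of $n$ do not matter for the classes, so \eqref{orbits} gives
\begin{equation}\label{hatorbits}
\hat A\hat y_j=\hat y_{j+1},\qquad\hat A^*\hat v_j=\hat v_{j-1}\qquad(j\in\mathbb Z).
\end{equation}

\begin{lemma}\label{claim}
$\hat N\hat y_j=0$ and $\hat N^*\hat v_j=0$ for all $j\in\mathbb Z$.
\end{lemma}

\begin{proof}
We show by descending induction on $s=p,p-1,\dots,1$ that $\hat N^s\hat y_j=0$ for all $j$. For $s=p$ this is clear. Let $1\le s\le p-1$ and suppose $\hat N^{s+1}\hat y_j=0$ for all $j$. Put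
\[
z_j=\hat N^s\hat y_j,\qquad w_j=\hat N^{s-1}\hat y_j .
\]
Both are bounded in $j$, and $\hat Nw_j=z_j$, $\hat Nz_j=0$: the vectors $w_j,z_j$ play the role of a Jordan chain of length two. Since $\hat A$ commutes with $\hat N$, \eqref{hatorbits} gives $z_{j+1}=\hat Az_j$ and $w_{j+1}=\hat Aw_j$. Hence, for $k\ge0$,
\begin{equation}\label{chain}
z_{j+k}=\hat D^kz_j,\qquad w_{j+k}=\hat D^k(1+\hat N)^kw_j=\hat D^k(w_j+kz_j).
\end{equation}

In Section~\ref{idea} the factor $\hat D^k$ was unitary. Here it may shrink or expand, so we first show that $z_j$ lives where it does neither. Let $E$ be the spectral measure of $\hat D$, and let $c=\sup_i\|z_i\|$. For $0\le r<1<R$ and all $k\ge0$,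
\begin{align*}
\|E(|\lambda|\le r)z_j\|&=\|\hat D^kE(|\lambda|\le r)z_{j-k}\|\le r^kc,\\
R^k\|E(|\lambda|\ge R)z_j\|&\le\|\hat D^kE(|\lambda|\ge R)z_j\|=\|E(|\lambda|\ge R)z_{j+k}\|\le c .
\end{align*}
The first line uses the past of the orbit, the second its future. Letting $k\to\infty$, and then $r\uparrow1$ and $R\downarrow1$, we get $z_j=E(\mathbb T)z_j$. On $E(\mathbb T)\hat{\mathcal H}$ the operator $\hat D$ is unitary, so by \eqref{chain}
\[
\|w_{j+k}\|\ge\|E(\mathbb T)w_{j+k}\|=\|E(\mathbb T)w_j+kz_j\|\ge k\|z_j\|-\|w_j\|\qquad(k\ge0).
\]
Since $(w_i)$ is bounded, $z_j=0$. This completes the induction, and $s=1$ gives $\hat N\hat y_j=0$.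

For the second part put $\tilde v_j=\hat v_{-j}$. Then $\hat A^*\tilde v_j=\tilde v_{j+1}$, the sequence $(\tilde v_j)_{j\in\mathbb Z}$ is bounded, and $\hat A^*=\hat D^*(1+\hat N^*)$ with $\hat D^*$ normal and commuting with the nilpotent $\hat N^*$. The argument just given, with $\hat A,\hat D,\hat N,\hat y_j$ replaced by $\hat A^*,\hat D^*,\hat N^*,\tilde v_j$, yields $\hat N^*\tilde v_j=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{obstruction}]
By Lemma~\ref{claim}, $\hat y_0=(1-\hat N^*\hat N)\hat y_0$ and $\hat v_l=(1-\hat N\hat N^*)\hat v_l$. Since $1-\hat N^*\hat N$ is self-adjoint, for $l\ge0$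
\[
\langle\hat y_0,\hat v_l\rangle=\langle\hat y_0,(1-\hat N^*\hat N)(1-\hat N\hat N^*)\hat v_l\rangle=0 .
\]
On the other hand, \eqref{corr} gives $\langle\hat y_0,\hat v_l\rangle=\lim_{\mathcal U}\langle Ye_n,X^*e_{n+l}\rangle=\langle h,e_l\rangle$ with $h=XYe_0$. So $h=0$ and $XYe_n=S^nh=0$ for all $n$; that is, $XY=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
Membership is Proposition~\ref{member}. Let $K$ be compact. We apply Theorem~\ref{obstruction} to $A=T_0-K$ with $D=V$ and $N$ as in \eqref{VN}. We have $V^*V=I$, $I-VV^*$ has rank one, $VN=NV$ and $N^3=0$. For the last condition let $P:L^2\to H^2$ be the orthogonal projection. Then $N^*(f_1,f_2,f_3)=(0,f_1,Pf_2)$, so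
\[
N^*Nf=(0,f_2,f_3),\qquad NN^*f=(f_1,Pf_2,0),
\]
and therefore
\[
(I-N^*N)f=(f_1,0,0),\qquad(I-NN^*)f=(0,(I-P)f_2,f_3).
\]
Hence $(I-N^*N)(I-NN^*)=0$, and $T_0-K\not\sim_{qs}S$.
\end{proof}

\begin{remark}
The hypotheses of Theorem~\ref{obstruction} enter as follows. Commutation and nilpotency give the two-term formula \eqref{chain}; normality of $\hat D$, together with the boundedness of the two-sided orbit, excludes growth and decay of $\hat D^k$ on $z_j$; the last condition makes the two kernels orthogonal. The following examples show that the last condition, nilpotency and essential normality cannot be omitted one at a time; we make no such claim for the commutation of $D$ and $N$.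
(i) $D=S$, $N=0$ gives $A=S$; only the condition on $(I-N^*N)(I-NN^*)$ fails.
(ii) $D=\frac12S$, $N=I$ gives $A=S$; only the nilpotency condition fails.
(iii) Let $V,N$ be as in \eqref{VN} and $D=V(I+N)^{-1}$. Then $D$ commutes with $N$, and $D(I+N)=V=U\oplus U\oplus S$ has compact perturbations quasisimilar to $S$ by Theorem~\ref{afh}. The other three conditions hold, so by Theorem~\ref{obstruction} it is the essential normality of $D$ that fails.
\end{remark}

\section{Essential spectra: proof of Theorem~\ref{gamma}}\label{secgamma}

\begin{proposition}\label{spectra}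
Let $T\in\overline{\mathcal S(S)}$. Then $\sigma_e(T)$ is connected and contains $\mathbb T$, and for $\lambda\notin\sigma_e(T)$ the index of $T-\lambda$ is $-1$ if $|\lambda|<1$ and $0$ if $|\lambda|>1$.
\end{proposition}

\begin{proof}
Let $T=\lim T_j$ with $T_j\in\mathcal S(S)$. Then $\sigma_e(T_j)=\mathbb T$, and $\operatorname{ind}(T_j-\lambda)$ is $-1$ for $|\lambda|<1$ and $0$ for $|\lambda|>1$. If $\lambda\notin\sigma_e(T)$, then for large $j$ the operator $T_j-\lambda$ is Fredholm with the index of $T-\lambda$. Hence $\lambda\notin\mathbb T$ and the index is as stated. In particular $\mathbb T\subseteq\sigma_e(T)$.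

Suppose $\sigma_e(T)=\sigma_1\sqcup\sigma_2$ with $\sigma_1,\sigma_2$ closed and nonempty. Since $\mathbb T$ is connected we may assume $\mathbb T\subseteq\sigma_1$. Choose a cycle $\gamma$ off $\sigma_e(T)$ with winding number $1$ about the points of $\sigma_2$ and $0$ about those of $\sigma_1$. The Riesz idempotent $\frac1{2\pi i}\int_\gamma(\lambda-\pi(T))^{-1}d\lambda$ is nonzero, because $\sigma_2\ne\emptyset$. It is the norm limit of the integrals $\frac1{2\pi i}\int_\gamma(\lambda-\pi(T_j))^{-1}d\lambda$. But $\pi(T_j)$ has spectrum $\mathbb T$, which $\gamma$ does not meet and about whose points $\gamma$ has winding number $0$. By Cauchy's theorem these integrals are $0$, a contradiction.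
\end{proof}

It remains to produce operators. We need to attach to $S$ summands with prescribed spectrum and with Jordan structure. Lemma~\ref{points} attaches scalars; nilpotents come next.

\begin{lemma}\label{nil}
If $Q$ is a nilpotent operator on a separable Hilbert space, then $S\oplus(I+Q)\in\overline{\mathcal S(S)}$.
\end{lemma}

\begin{proof}
Let $Q^k=0$. With respect to $\bigoplus_{i=1}^k(\ker Q^i\ominus\ker Q^{i-1})$, zero summands omitted, $Q$ is strictly block upper triangular, since $Q\ker Q^i\subseteq\ker Q^{i-1}$. Choose distinct $b_i\in\mathbb T$ with $|b_i-1|<\eta$ and put $\Delta=\bigoplus_ib_iI$. Then $\Delta+Q$ is block upper triangular with diagonal blocks $b_iI$. It is similar to $\Delta$: splitting off the first block, write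
\[
\Delta+Q=\begin{pmatrix}b_1I&C\\0&B\end{pmatrix},\qquad
\begin{pmatrix}I&R\\0&I\end{pmatrix}\begin{pmatrix}b_1I&C\\0&B\end{pmatrix}\begin{pmatrix}I&-R\\0&I\end{pmatrix}=\begin{pmatrix}b_1I&C-R(b_1-B)\\0&B\end{pmatrix}.
\]
As $\sigma(B)$ consists of the remaining $b_i$, we may take $R=C(b_1-B)^{-1}$, which makes the corner $0$; then continue with $B$. By Lemma~\ref{points}, $S\oplus\Delta\in\overline{\mathcal S(S)}$, so $S\oplus(\Delta+Q)\in\overline{\mathcal S(S)}$. Since $\|(\Delta+Q)-(I+Q)\|<\eta$, let $\eta\to0$.
\end{proof}

To pass from nilpotents to arbitrary $\Gamma$ we use a theorem of Herrero \cite{HerreroNormal}: \emph{a normal operator on a separable infinite-dimensional Hilbert space is a norm limit of nilpotent operators if and only if its spectrum is connected and contains $0$.}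

\begin{proof}[Proof of Theorem~\ref{gamma}]
That every essential spectrum is a compact connected set containing $\mathbb T$ is Proposition~\ref{spectra}. Conversely, let $\Gamma\supseteq\mathbb T$ be compact and connected, and let $M$ be a diagonal normal operator whose diagonal entries are dense in $\Gamma$, each repeated infinitely often. Then $\sigma(M)=\sigma_e(M)=\Gamma$. The operator $M-I$ is normal, and its spectrum is connected and contains $0$ because $1\in\mathbb T\subseteq\Gamma$. By Herrero's theorem $M-I=\lim A_i$ in norm with $A_i$ nilpotent.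

(b) By Lemma~\ref{nil}, $S\oplus(I+A_i)\in\overline{\mathcal S(S)}$, hence $T=S\oplus M\in\overline{\mathcal S(S)}$, and $\sigma_e(T)=\mathbb T\cup\Gamma=\Gamma$. The diagonal operator $M$ is biquasitriangular, $\sigma(M)=\sigma_e(M)$, and $\sigma(M)\cup\mathbb T=\Gamma$ is connected. By Theorem~\ref{afh}, for every $\epsilon>0$ some compact perturbation of $T$ of norm less than $\epsilon$ is quasisimilar to $S$.

(a) Put
\[
T_\Gamma=T_0\oplus(M\otimes J_2),\qquad J_2=I+N_2,\quad N_2=\begin{pmatrix}0&1\\0&0\end{pmatrix}.
\]

\emph{Membership.} We have $(I+A_i)\otimes J_2=I+Q_i$ with $Q_i=A_i\otimes J_2+I\otimes N_2$, a sum of two commuting nilpotents and so nilpotent. By Lemma~\ref{nil}, $S\oplus(I+Q_i)\in\overline{\mathcal S(S)}$; letting $i\to\infty$, $S\oplus(M\otimes J_2)\in\overline{\mathcal S(S)}$. Since $T_0\in\overline{\mathcal S(S)}$, (F2) gives $T_\Gamma\in\overline{\mathcal S(S\oplus(M\otimes J_2))}$, and (F1) gives $T_\Gamma\in\overline{\mathcal S(S)}$.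

\emph{Essential spectrum.} If $a,q$ are commuting elements of a unital Banach algebra and $q$ is nilpotent, then $\sigma(a+q)=\sigma(a)$: when $\lambda-a$ is invertible, so is $\lambda-a-q=(\lambda-a)(1-(\lambda-a)^{-1}q)$, and the roles of $a$ and $a+q$ can be exchanged. Apply this in the Calkin algebra to
\[
T_\Gamma=D+DN',\qquad D=V\oplus(M\otimes I),\quad N'=N\oplus(I\otimes N_2),
\]
where $V,N$ are as in \eqref{VN}; $D$ and $N'$ commute and $N'^3=0$. We get $\sigma_e(T_\Gamma)=\sigma_e(D)=\mathbb T\cup\Gamma=\Gamma$.

\emph{Obstruction.} $D$ is essentially normal, $T_\Gamma=D(I+N')$, and $(I-N'^*N')(I-N'N'^*)=0$. On the first summand this was computed in the proof of Theorem~\ref{main}, and on the second it follows from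
\[
(I-N_2^*N_2)(I-N_2N_2^*)=\operatorname{diag}(1,0)\operatorname{diag}(0,1)=0 .
\]
By Theorem~\ref{obstruction} no compact perturbation of $T_\Gamma$ is quasisimilar to $S$.
\end{proof}

\section{Density: proof of Theorem~\ref{dense}}

The idea is that a similarity can make the nilpotent part of $T_0$ as small as we like. What remains in the limit is $U\oplus U\oplus S$, and $S$ is a norm limit of operators unitarily equivalent to it. For the latter we use Voiculescu's non-commutative Weyl--von Neumann theorem \cite{Voiculescu} in the following form. \emph{Let $\mathcal A$ be a separable unital $C^*$-algebra of operators on $\mathcal H$, and let $\rho$ be a unital representation of $\mathcal A$ on a separable Hilbert space that annihilates the compact operators in $\mathcal A$. Then there are unitaries $W_n$ with $\|a-W_n(a\oplus\rho(a))W_n^*\|\to0$ for every $a\in\mathcal A$.}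

\begin{proof}[Proof of Theorem~\ref{dense}]
Let $R_t=\operatorname{diag}(1,t,t^2)$ on $\mathcal M$, $t>0$. It commutes with $V$, and
\[
R_t^{-1}NR_tf=R_t^{-1}(tf_2,t^2f_3,0)=(tf_2,tf_3,0)=tNf.
\]
So $R_t^{-1}T_0R_t=V(I+tN)\to V=U\oplus U\oplus S$ as $t\to0$, and $S\oplus U\oplus U\in\overline{\mathcal S(T_0)}$.

Apply Voiculescu's theorem to $\mathcal A=C^*(S)$ and the representation $\rho$ obtained from the quotient map $C^*(S)\to C(\mathbb T)$, which annihilates the compact operators and sends $S$ to $z$, followed by $z\mapsto U\oplus U$. With $a=S$ it shows that $S$ is a norm limit of operators unitarily equivalent to $S\oplus U\oplus U$. By (F1), $S\in\overline{\mathcal S(T_0)}$. Together with $T_0\in\overline{\mathcal S(S)}$ this gives $\overline{\mathcal S(T_0)}=\overline{\mathcal S(S)}$.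

The property of having no compact perturbation quasisimilar to $S$ is similarity invariant, because $W(T-K)W^{-1}=WTW^{-1}-WKW^{-1}$. By Theorem~\ref{main} every element of $\mathcal S(T_0)$ has it, and $\mathcal S(T_0)$ is dense in $\overline{\mathcal S(S)}$. No element of the dense set $\mathcal S(S)$ has it.
\end{proof}

\section{Essentially normal operators: proof of Theorem~\ref{positive}}\label{secpos}

We want to apply Theorem~\ref{afh}, so we must move $T$, by a small compact perturbation, to an operator similar to $S\oplus B_0$ with $B_0$ as in that theorem. Brown--Douglas--Fillmore theory writes $T$ as $S$ plus a diagonal operator plus a compact operator $K_0$. The difficulty is that $K_0$ need not be small and may produce eigenvalues. A preliminary small perturbation ensures that all of them are close to $\sigma_e(T)\cup\overline{\mathbb D}$. Then those in or near $\overline{\mathbb D}$ can be moved into $\mathbb D$ and absorbed into $S$ by the next lemma, and the others can be pushed into $\sigma_e(T)$. For a vector $c=(c_1,\dots,c_q)$ let $e_0\otimes c:\mathbb C^q\to H^2$ be the map sending the $i$-th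 basis vector to $c_ie_0$.

\begin{lemma}\label{absorb}
Let $q\ge1$, let $\lambda_1,\dots,\lambda_q\in\mathbb D$ be distinct and let $c_1,\dots,c_q$ be nonzero. Then
\[
\begin{pmatrix}\operatorname{diag}(\lambda_i)&0\\e_0\otimes c&S\end{pmatrix}\quad\text{on }\mathbb C^q\oplus H^2
\]
is similar to $S$.
\end{lemma}

(If some $c_i=0$, this operator has the eigenvalue $\lambda_i$ and is not similar to $S$.)

\begin{proof}
Conjugation by $\operatorname{diag}(r_i)\oplus I$ replaces $c_i$ by $c_i/r_i$, so all choices of nonzero $c_i$ give similar operators, and it suffices to find one choice for which the operator is similar to $S$. Let $B$ be the finite Blaschke product with zeros $\lambda_1,\dots,\lambda_q$. With respect to $H^2=(BH^2)^\perp\oplus BH^2$,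
\[
S=\begin{pmatrix}C_B&0\\Z_B&S|BH^2\end{pmatrix}.
\]
The space $(BH^2)^\perp$ has the basis $k_{\lambda_1},\dots,k_{\lambda_q}$ of eigenvectors of $S^*$, and $C_B$ is the adjoint of $S^*|(BH^2)^\perp$; so $C_B$ is similar to $\operatorname{diag}(\lambda_i)$. The unitary $Bf\mapsto f$ takes $S|BH^2$ to $S$ and $B$ to $e_0$. If $f\perp BH^2$, then $\langle zf,zBk\rangle=\langle f,Bk\rangle=0$ for all $k\in H^2$, so $Z_Bf\in BH^2\ominus zBH^2=\mathbb CB$. Finally, if $x$ is an eigenvector of $C_B$, then $Z_Bx\ne0$, since otherwise $x$ would be an eigenvector of $S$. Diagonalizing $C_B$ we obtain an operator of the required form with all $c_i\ne0$.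
\end{proof}

We quote two theorems.
\begin{itemize}
\item (Apostol; see \cite[Theorem 3.48]{HerreroBook}, in the case needed here.) \emph{If $T$ is an operator such that $\sigma(T)$ has no isolated points outside $\sigma_e(T)$, then for every $\epsilon>0$ there is a compact $K_1$ with $\|K_1\|<\epsilon$ such that $T-K_1-\lambda$ is injective or surjective for every $\lambda$ in the semi-Fredholm domain of $T$.}
\item (Brown, Douglas, Fillmore.) \emph{Two essentially normal operators with the same essential spectrum and the same index function off it are unitarily equivalent up to a compact operator.}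
\end{itemize}
We also use Rosenblum's theorem: if $\sigma(A)\cap\sigma(B)=\emptyset$, the equation $AR-RB=C$ has a solution $R$ for every $C$.

\begin{proof}[Proof of Theorem~\ref{positive}]
If $T=RT'R^{-1}$ with $T'$ essentially normal, then $T'\in\overline{\mathcal S(S)}$. If moreover $T'-K'\sim_{qs}S$ with $K'$ compact and $\|K'\|<\epsilon/(\|R\|\|R^{-1}\|)$, then $T-RK'R^{-1}=R(T'-K')R^{-1}\sim_{qs}S$ and $\|RK'R^{-1}\|<\epsilon$. So let $T$ itself be essentially normal. Put $\Gamma=\sigma_e(T)$; by Proposition~\ref{spectra}, $\Gamma$ is connected and contains $\mathbb T$.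

\emph{Step 1: confining the spectrum.} Suppose $\lambda$ were an isolated point of $\sigma(T)$ outside $\Gamma$. Its Riesz idempotent, taken over a small circle, has finite nonzero rank. For $T_j\in\mathcal S(S)$ close to $T$ the circle avoids $\sigma(T_j)$, and the corresponding idempotent of $T_j$ has the same rank. But $\sigma(T_j)=\overline{\mathbb D}$ is connected, so this idempotent is $0$ or $I$, which is impossible since $\dim\mathcal H=\infty$. Hence Apostol's theorem gives a compact $K_1$ with $\|K_1\|<\epsilon/4$ such that $T-K_1-\lambda$ is injective or surjective for all $\lambda\notin\Gamma$. If in addition $|\lambda|>1$, its index is $0$ by Proposition~\ref{spectra}, so it is invertible. Thus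
\[
\sigma(T-K_1)\subseteq\Gamma\cup\overline{\mathbb D}.
\]

\emph{Step 2: making the compact part finite.} Let $M'=\operatorname{diag}(\mu_n)$ with $\{\mu_n\}$ dense in $\Gamma$ and each value repeated infinitely often. Then $T-K_1$ and $S\oplus M'$ are essentially normal with essential spectrum $\Gamma$ and, by Proposition~\ref{spectra}, with the same index function. By the Brown--Douglas--Fillmore theorem we may assume, after a unitary equivalence, that
\[
T-K_1=S\oplus M'+K_0,\qquad K_0\text{ compact}.
\]
Let $e_n,f_n$, $n\ge0$, be the bases of the two spaces and $P_m$ the projection onto the span of $\{e_i,f_i:i\le m\}$. Fix $\delta\in(0,\epsilon/16)$. Since $P_mK_0P_m\to K_0$ in norm, for large $m$ the operator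
\[
T_1=S\oplus M'+P_mK_0P_m
\]
satisfies $\|T_1-(T-K_1)\|<\epsilon/4$, and by upper semicontinuity of the spectrum $\sigma(T_1)$ lies in the open $\delta$-neighborhood of $\Gamma\cup\overline{\mathbb D}$. The difference $T_1-(T-K_1)$ is compact. Fix such an $m$. Since $Se_m=e_{m+1}$ is the only coupling between $\operatorname{ran}P_m$ and its complement,
\[
T_1=\begin{pmatrix}G&0\\Z&S''\end{pmatrix}\oplus M,\qquad Zx=\langle x,e_m\rangle e_{m+1},
\]
where $G$ acts on the finite-dimensional space $\operatorname{ran}P_m$, $S''$ is the shift on the closed span of $\{e_n:n>m\}$, and $M=\operatorname{diag}(\mu_n)_{n>m}$ satisfies $\sigma(M)=\sigma_e(M)=\Gamma$.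

Let $Gx=\lambda x$ with $x\ne0$ and $|\lambda|>1$. Put $y=(\lambda-S'')^{-1}Zx$. Then $Zx+S''y=\lambda y$, so $(x,y,0)$ is an eigenvector of $T_1$ and $\lambda\in\sigma(T_1)$. Consequently every eigenvalue of $G$ is at distance less than $\delta$ from $\Gamma\cup\overline{\mathbb D}$.

\emph{Step 3: arranging the eigenvalues.} Put $G$ in upper triangular form in an orthonormal basis. Move each diagonal entry by less than $\delta$ to a point of $\Gamma\cup\overline{\mathbb D}$, and move those now in $\overline{\mathbb D}$ by less than a further $\delta$ so that they become distinct points of $\mathbb D$. This gives $G'$ with $\|G'-G\|<2\delta$ whose eigenvalues lie in $\mathbb D$ or in $\Gamma\setminus\overline{\mathbb D}$, those in $\mathbb D$ being simple. Up to scalars $G'$ has finitely many eigenvectors $x$ with eigenvalue in $\mathbb D$. Choose $g\in\operatorname{ran}P_m$ with $\|g-e_m\|<\delta$ and $\langle x,g\rangle\ne0$ for each of them; this only requires avoiding finitely many proper subspaces. Replacing $G$ by $G'$ and $Z$ by $Z'x=\langle x,g\rangle e_{m+1}$ we get an operator $T_2$ such that $T_2-T_1$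 has finite rank and norm less than $3\delta<\epsilon/4$.

Now $G'$ is similar to $G_1\oplus G_2$ with $G_1=\operatorname{diag}(\lambda_1,\dots,\lambda_q)$, where the $\lambda_i\in\mathbb D$ are distinct, and $\sigma(G_2)\subset\Gamma\setminus\overline{\mathbb D}$ (either part may be absent). Under this similarity $Z'$ becomes $(Z_1,Z_2)$, and $Z_1$ sends the $i$-th basis vector to $c_ie_{m+1}$ with $c_i\ne0$ by the choice of $g$. As $\sigma(G_2)\cap\sigma(S'')=\emptyset$, Rosenblum's theorem provides $R$ with $S''R-RG_2=Z_2$. Conjugation by
\[
L=\begin{pmatrix}I&0&0\\0&I&0\\0&R&I\end{pmatrix}\quad\text{turns}\quad\begin{pmatrix}G_1&0&0\\0&G_2&0\\Z_1&Z_2&S''\end{pmatrix}\quad\text{into}\quad\begin{pmatrix}G_1&0&0\\0&G_2&0\\Z_1&Z_2+RG_2-S''R&S''\end{pmatrix},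
\]
whose middle entry in the last row is $0$. Identifying $S''$ with $S$ and $e_{m+1}$ with $e_0$, we see that $T_2$ is similar to
\[
\begin{pmatrix}\operatorname{diag}(\lambda_i)&0\\e_0\otimes c&S\end{pmatrix}\oplus G_2\oplus M,
\]
and hence to $S\oplus B_0$ with $B_0=G_2\oplus M$: this is Lemma~\ref{absorb} if $q\ge1$, and if $q=0$ the first summand is already $S$. Write $T_2=W(S\oplus B_0)W^{-1}$.

\emph{Step 4: conclusion.} $B_0$ is a direct sum of operators on finite-dimensional spaces, hence biquasitriangular. Moreover $\sigma(B_0)=\sigma_e(B_0)=\Gamma$ because $\sigma(G_2)\subset\Gamma$, and $\Gamma\cup\mathbb T=\Gamma$ is connected. As $W$ is already fixed, Theorem~\ref{afh} yields a compact $K'$ with $\|K'\|<\epsilon/(4\|W\|\|W^{-1}\|)$ and $S\oplus B_0+K'\sim_{qs}S$. Then $T_2+WK'W^{-1}\sim_{qs}S$, and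
\[
K=T-(T_2+WK'W^{-1})=K_1+(T-K_1-T_1)+(T_1-T_2)-WK'W^{-1}
\]
is compact, being a sum of four compact operators each of norm less than $\epsilon/4$. So $\|K\|<\epsilon$ and $T-K\sim_{qs}S$.
\end{proof}

\begin{remark}
Comparing Theorems~\ref{main} and~\ref{positive}, we see that $T_0$, although it is the product of the essentially normal operator $V$ and the commuting operator $I+N$, is not similar to any essentially normal operator; the same holds for each $T_\Gamma$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{HJM} \emph{Domingo Herrero died April 13, 1991 after losing a battle against cancer. Domingo was a passionate man who was very close to his family and friends. I am honour}, \url{https://www.math.uh.edu/~hjm/v017n4/0453DAVIDSON.pdf}.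

\bibitem{HerreroNormal} D. A. Herrero, \emph{Normal limits of nilpotent operators}, Indiana Univ. Math. J. \textbf{23} (1974).

\bibitem{HerreroBook} Herrero, \emph{Approximation of Hilbert Space Operators I}.

\bibitem{Voiculescu} Voiculescu, non-commutative Weyl--von Neumann theorem, Rev. Roumaine Math. Pures Appl. \textbf{21} (1976).

\end{thebibliography}

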